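\title{Packing Element-Disjoint Steiner Forests with a Single Logarithmic Loss}

\begin{abstract}
Let $T_1,\dots,T_h$ be disjoint sets of terminals in a graph $G$, each of size at least two, and suppose that any two terminals of the same set are joined by $k$ paths that share no edge and no non-terminal vertex. We prove that $G$ contains at least $k/(160\log_2|T|)$ Steiner forests that share no edge and no non-terminal vertex, where $T=\bigcup_i T_i$. This confirms a conjecture of Chekuri and Korula. The bound survives when an arbitrary further set of vertices may be shared, and it is optimal up to the constant. The proof reduces the problem to hypergraphs on $T$, finds a union $S$ of terminal sets whose internal hyperedges can be randomly colored so that most colors connect $S$, eliminates $S$, and repeats. A cut threshold that depends on the size of the smaller side, together with a sampling argument over all scales of connectivity, avoids a second logarithm.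
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite undirected simple graph, and let $T_1,\dots,T_h\subseteq V$, $h\ge1$, be pairwise disjoint sets with $|T_i|\ge2$ for every $i$. The sets $T_i$ are the \emph{classes}, the vertices of $T=\bigcup_iT_i$ are the \emph{terminals}, and the other vertices are the \emph{non-terminals}. The \emph{elements} of $G$ are its edges and its non-terminals. Subgraphs are \emph{element-disjoint} if no two of them share an element; they may share terminals.

For distinct terminals $u,v$, the \emph{element-connectivity} $\kappa'_G(u,v)$ is the maximum number of element-disjoint $u$-$v$ paths. If $T=V$ these are edge-disjoint paths, and if $T=\{u,v\}$ they are internally vertex-disjoint paths, so element-connectivity contains both classical notions. By Menger's theorem, $\kappa'_G(u,v)$ is the minimum number of elements whose deletion separates $u$ from $v$. We use only the easy half of this statement: a set of fewer than $k$ elements misses one of $k$ element-disjoint paths. A class $T_i$ is \emph{$k$-element-connected} if $\kappa'_G(u,v)\ge k$ for all distinct $u,v\in T_i$. Throughout, $k$ is a positive integer.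

A \emph{Steiner forest} is a forest $F\subseteq G$ such that each class lies in a single component of $F$. It contains an edge, because $|T_i|\ge2$, so element-disjoint Steiner forests are distinct.

A Steiner forest contains a path between any two terminals of the same class. Hence $k$ element-disjoint Steiner forests make every class $k$-element-connected. The question is the converse: how many element-disjoint Steiner forests does $k$-element-connectivity of every class guarantee? For $|T|=2$ the answer is $k$, since a path between the two terminals is a Steiner forest. For larger $T$ each forest must reach all terminals at once, and this is a covering constraint. Suppose that every edge joins a terminal to a non-terminal and that every terminal has degree $k$. Assign each non-terminal to one of $q$ forests at random. A given terminal has no neighbor in a given forest with probability $(1-1/q)^k\approx e^{-k/q}$, so the expected number of terminals that the forest misses is about $|T|e^{-k/q}$, which is small only when $q$ is at most of order $k/\log|T|$. This is the answer one would guess.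

Chekuri and Korula proved that for $h\ge2$ there are $\Omega\big(k/(\log h\,\log|T|)\big)$ element-disjoint Steiner forests, and they conjectured that the factor $\log h$ can be removed: there is an absolute constant $c>0$ such that, whenever every class is $k$-element-connected, there are at least $ck/\log|T|$ element-disjoint Steiner forests. The problem is posed in \cite{open}. We prove the conjecture.

\begin{theorem}\label{thm:main}
If each $T_i$ is $k$-element-connected in $G$, then $G$ has at least $\dfrac{k}{160\log_2|T|}$ element-disjoint Steiner forests.
\end{theorem}

The proof gives more: further vertices may be declared shareable at no cost.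

\begin{theorem}\label{thm:shared}
Let $W\subseteq V\setminus T$ be arbitrary, and call the edges of $G$ and the vertices of $V\setminus(T\cup W)$ the \emph{$W$-elements}. If no two vertices of the same class can be separated by deleting fewer than $k$ $W$-elements, then $G$ has at least $k/(160\log_2|T|)$ Steiner forests that pairwise share no $W$-element.
\end{theorem}

The bound does not depend on $|W|$. Theorem~\ref{thm:main} is the case $W=\emptyset$, by the easy half of Menger's theorem, so only Theorem~\ref{thm:shared} needs a proof. We have not optimized the constant. The order of magnitude cannot be improved.

\begin{theorem}\label{thm:tight}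
For all integers $\kappa\ge2$ and $r\ge1$ there is a graph with a terminal set $T$, $|T|=\binom{2\kappa-1}{\kappa}$, such that for $K=\kappa r$ and for every partition of $T$ into classes of size at least $2$, each class is $K$-element-connected, but there are fewer than $4K/\log_2|T|$ element-disjoint Steiner forests.
\end{theorem}

Section~\ref{sec:tight} proves Theorem~\ref{thm:tight}. Section~\ref{sec:idea} states the hypergraph form of the packing problem, solves it for one class, and shows on an example what changes for many classes. Sections~\ref{sec:reduction}--\ref{sec:sampling} develop the three tools that the example suggests, and Section~\ref{sec:final} combines them.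

\section{The logarithm is necessary}\label{sec:tight}

The construction makes the covering constraint as expensive as possible: the neighborhoods of the terminals are so varied that every forest needs more than half of the available types of non-terminals. Write $[m]=\{1,\dots,m\}$.

\begin{proof}[Proof of Theorem~\ref{thm:tight}]
The terminals are the $\kappa$-subsets of $[2\kappa-1]$. The non-terminals are the pairs $(i,c)$ with $i\in[2\kappa-1]$ and $c\in[r]$, and $i$ is the \emph{type} of $(i,c)$. A terminal $A$ is joined to $(i,c)$ if and only if $i\in A$. The graph is simple and bipartite. For $\kappa=2$, $r=1$ it is a $6$-cycle on which terminals and non-terminals alternate.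

\emph{Connectivity.} Let $A\ne B$ be terminals. For $i\in A\cap B$ and $c\in[r]$ take the path $A,(i,c),B$. Fix a bijection $i\mapsto i'$ from $A\setminus B$ to $B\setminus A$. For $i\in A\setminus B$ choose a $\kappa$-set $C_i$ containing $i$ and $i'$, which is possible because $\kappa\ge2$; it differs from $A$ and $B$ because $i'\notin A$ and $i\notin B$. For $c\in[r]$ take the path $A,(i,c),C_i,(i',c),B$. This gives $|A\cap B|\,r+|A\setminus B|\,r=\kappa r$ paths. No non-terminal lies on two of them, and every edge has a non-terminal end, so no edge lies on two of them. Hence $\kappa'(A,B)\ge K$ for any two terminals.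

\emph{Few forests.} Let $F$ be a Steiner forest and let $I$ be the set of types of the non-terminals of $F$. Since the classes have size at least $2$, every terminal $A$ has a neighbor $(i,c)$ in $F$, and $i\in A\cap I$. So $[2\kappa-1]\setminus I$ contains no $\kappa$-set, which means $|I|\ge\kappa$. Each forest thus uses at least $\kappa$ of the $(2\kappa-1)r$ non-terminals, and there are at most $(2\kappa-1)r/\kappa<2r=2K/\kappa$ element-disjoint Steiner forests. Finally $|T|=\frac12\binom{2\kappa}{\kappa}<4^\kappa$, so $\kappa>\frac12\log_2|T|$ and $2K/\kappa<4K/\log_2|T|$.
\end{proof}

Since the partition is arbitrary, $\log|T|$ cannot be replaced by a function of $h$ alone: take one class and let $\kappa$ grow. It cannot be replaced by a function of $\max_i|T_i|$ alone either: take all classes of size $2$, which is possible when $|T|$ is even. This happens for infinitely many $\kappa$. By Kummer's theorem, the exponent of a prime $p$ in $\binom{a+b}{a}$ is the number of carries when $a$ and $b$ are added in base $p$. Adding $\kappa$ to itself in base $2$ produces a carry exactly at the digits $1$ of $\kappa$. For $\kappa=2^a+1$ with $a\ge1$ there are two such digits, so $4$ divides $\binom{2\kappa}{\kappa}$ and $|T|=\frac12\binom{2\kappa}{\kappa}$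 is even.

\section{The hypergraph problem and the idea of the proof}\label{sec:idea}

\subsection*{Hypergraphs}

A \emph{hypergraph} $H$ on a finite set $V$ is a finite family $E(H)$ of nonempty subsets of $V$, its \emph{hyperedges}. Repetitions are allowed, and repeated copies count as different hyperedges. For $X\subseteq V$, let $d_H(X)$ be the number of hyperedges that meet both $X$ and $V\setminus X$; thus $d_H(X)=d_H(V\setminus X)$. For $S\subseteq V$, let $H[S]$ be the hypergraph on $S$ formed by the hyperedges \emph{contained} in $S$. For a set $F$ of hyperedges, the \emph{components} of $(V,F)$ are the classes of the smallest equivalence relation on $V$ under which any two vertices of a hyperedge of $F$ are equivalent, and $F$ \emph{connects} $X$ if $X$ lies in one component.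

Let $V$ be partitioned into classes. A set $X\subseteq V$ \emph{splits} a class $C$ if $C\cap X\ne\emptyset\ne C\setminus X$. A set splits no class if and only if it is a (possibly empty) union of classes. The hypergraph $H$ is \emph{$k$-connected} for the partition if $d_H(X)\ge k$ for every $X$ that splits some class.

A hypergraph encodes an instance of the Steiner forest problem in which $V$ is the terminal set and each hyperedge $e$ is a non-terminal adjacent to the vertices of $e$. Disjoint sets of hyperedges, each connecting every class, give element-disjoint Steiner forests. Section~\ref{sec:reduction} shows that every instance reduces to one of this form, so the heart of the matter is the following statement.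

\begin{proposition}\label{prop:pack}
Let $n\ge2$ be an integer and suppose that $q=\lfloor k/(80\log_2n)\rfloor\ge1$. Let $H$ be a hypergraph on $V$, $|V|\le n$, that is $k$-connected for a partition of $V$ into classes of size at least $2$. Then there are $\lceil\frac{15}{16}q\rceil$ pairwise disjoint sets of hyperedges of $H$, each of which connects every class.
\end{proposition}

\subsection*{One class: a random coloring works}

If $V$ is a single class, then $d_H(X)\ge k$ for every nonempty proper subset $X$, and the heuristic of the introduction becomes a proof through the following lemma.

\begin{lemma}\label{lem:basic}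
Let $Q$ be a hypergraph on a set $N$ of $\nu\ge1$ vertices, and let $c>0$ be such that $d_Q(X)\ge c$ for all $\emptyset\ne X\subsetneq N$. Let $0<p\le1$, and let $\ell$ be a positive integer with $\ell\le pc/\ln2$. If $R$ contains each hyperedge independently with probability $p$, then $R$ fails to connect $N$ with probability at most $\nu(3/4)^\ell$.
\end{lemma}

\begin{proof}
Perform $\ell$ independent rounds, each choosing every hyperedge independently with probability $p/\ell$, and let $R'$ be the set of hyperedges chosen at least once. Each hyperedge lies in $R'$ independently with probability $1-(1-p/\ell)^\ell$, which is at most $p$ by Bernoulli's inequality. Adding each remaining hyperedge independently with a suitable probability turns $R'$ into a set distributed as $R$, and adding hyperedges does not destroy connectivity. So it suffices to bound the probability that $R'$ fails.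

Suppose that the hyperedges chosen so far leave $j\ge2$ components. Call a component $Y$ \emph{idle} if the next round chooses none of the $d_Q(Y)\ge c$ hyperedges that meet $Y$ and $N\setminus Y$. This has probability at most $e^{-pc/\ell}\le\frac12$, so the number $I$ of idle components has expectation at most $j/2$. A component that is not idle merges with another one that is not idle, so the number $j'$ of components after the round is at most $I+(j-I)/2=(j+I)/2$. Hence $\mathbb E[j'-1]\le\frac34j-1\le\frac34(j-1)$. If $j=1$, then $j'=1$ and the same inequality holds. There are $\nu$ components at the start, so after $\ell$ rounds the number of components minus one has expectation at most $(\nu-1)(3/4)^\ell$. By Markov's inequality it is at least $1$ with at most this probability.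
\end{proof}

We use the estimate $(3/4)^5=243/1024<1/4$. For one class, color the hyperedges independently and uniformly with $q$ colors. Each color class is a random set with $p=1/q$, and $pk\ge80\log_2n$. Take $c=k$ and $\ell=\lfloor pk\rfloor\ge75\log_2n$. A given color fails with probability at most $n\cdot4^{-15\log_2n}=n^{-29}<\frac1{16}$. The expected number of colors that connect $V$ exceeds $\frac{15}{16}q$, so some coloring has at least $\lceil\frac{15}{16}q\rceil$ such colors.

\subsection*{Many classes: color, eliminate, repeat}

With several classes, a set that splits no class may be left by very few hyperedges, and these few hyperedges may be needed in series.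

\begin{example}\label{ex:chains}
Let $L\ge1$. The vertices are $u$, $v$, and $a_{ij},b_{ij}$ for $i\in[k]$, $j\in[L]$; the classes are $\{u,v\}$ and the pairs $\{a_{ij},b_{ij}\}$. Each pair is joined by a \emph{bundle} of $k$ parallel edges, and for each $i$ there are single edges $ua_{i1}$, $b_{i1}a_{i2}$, \dots, $b_{i,L-1}a_{iL}$, $b_{iL}v$, which string the bundles into the $i$-th \emph{chain} (Figure~\ref{fig:chains}). This hypergraph is $k$-connected: a set that splits a pair is left by the whole bundle, and a set that splits $\{u,v\}$ is left by an edge of each chain.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]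
\foreach \y in {1.3,0,-1.3} {
  \draw (0,0) -- (1.6,\y) -- (3.1,\y) -- (4.9,\y) -- (6.4,\y) -- (8,0);
  \draw (1.6,\y) to[bend right=45] (3.1,\y);
  \draw (4.9,\y) to[bend right=45] (6.4,\y);
  \draw[ultra thick] (1.6,\y) to[bend left=45] (3.1,\y);
  \draw[ultra thick] (4.9,\y) to[bend left=45] (6.4,\y);
  \foreach \x in {1.6,3.1,4.9,6.4} \fill (\x,\y) circle (2.2pt);
}
\draw[ultra thick] (0,0) -- (1.6,1.3) (3.1,1.3) -- (4.9,1.3) (6.4,1.3) -- (8,0);
\fill (0,0) circle (2.2pt) (8,0) circle (2.2pt);
\node[left] at (0,0) {$u$};
\node[right] at (8,0) {$v$};
\node[above left] at (1.6,1.3) {$a_{11}$};
\node[above right] at (3.1,1.3) {$b_{11}$};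
\node[above left] at (4.9,1.3) {$a_{12}$};
\node[above right] at (6.4,1.3) {$b_{12}$};
\end{tikzpicture}
\caption{Three chains from $u$ to $v$, each with two bundles of three parallel edges ($k=3$, $L=2$). The classes are $\{u,v\}$ and the pairs of ends of the bundles. The bold edges, namely all single edges of one chain and one edge of every bundle, form one of three disjoint edge sets that connect every class.}
\label{fig:chains}
\end{figure}

A uniform random coloring with $q\ge2$ colors fails here. A color connects $u$ to $v$ only if it receives all $L+1$ single edges of some chain, which has probability at most $k2^{-L-1}$. For $L=k$ this tends to $0$, while $|V|=2k^2+2$ and the target $k/\log|V|$ tends to infinity.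

Now proceed in stages. Take $S=\{a,b\}$, the ends of one bundle, and give the $k$ edges of $H[S]$ the $k$ colors. From now on every color can pass between $a$ and $b$, so $S$ behaves like one vertex that all colors may use. Merely contracting each bundle to a vertex does not help, since it leaves $k$ long paths of single edges, on which a random coloring fails as before. Instead remove $S$ altogether. Two single edges $e_1=xa$ and $e_2=by$ leave $S$. Replace them by one new edge $e'=xy$ and record $\Gamma_{e'}=\{e_1,e_2\}$. A color that later receives $e'$ takes both $e_1$ and $e_2$, and these join $x$ to $y$ through the copy of $ab$ of that color. The new hypergraph has the same form with one chain shorter, so it is again $k$-connected. When all bundles are gone, $k$ parallel edges $uv$ remain and receive the $k$ colors. Unfolding the records, color $i$ obtains all single edges of one chain and one edge of every bundle.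

The general proof has the same three steps.
\begin{enumerate}
\item Find a union $S$ of classes such that $H[S]$ is well connected across \emph{every} partition of $S$ into two parts (Section~\ref{sec:finding}). Only hyperedges contained in $S$ are spent on $S$; they are of no further use once $S$ acts as a single vertex.
\item Color $H[S]$ at random so that most colors connect $S$ (Section~\ref{sec:sampling}).
\item Eliminate $S$: group the remaining hyperedges into hyperedges on $V\setminus S$ with no loss in $k$ (Section~\ref{sec:reduction}).
\end{enumerate}

The first two steps, done naively, cost a logarithm each. Suppose that we ask for $d_{H[S]}(A)\ge\lambda$ for all $\emptyset\ne A\subsetneq S$. Start with $S=V$ and, while some $A$ violates the inequality, pass to the smaller of $A$ and $S\setminus A$. There are at most $\log_2n$ steps, each cutting fewer than $\lambda$ hyperedges, so for $\lambda=k/\log_2n$ the current set is left by fewer than $k$ hyperedges and splits no class. Lemma~\ref{lem:basic} then needs $p\lambda$ of order $\log|S|$, which allows only about $k/(\log n\,\log|S|)$ colors. The two losses come from different situations. The descent loses its logarithm when every step only halves the set. The sampling bound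 loses its logarithm because all $|S|$ vertices might have degree as small as $\lambda$. But a step that passes to a tiny set uses up many halvings at once, so it can be allowed to cut proportionally more hyperedges. This leads to the threshold $\theta\log_2(|S|/|A|)$ with $\theta$ of order $k/\log n$, which telescopes along the descent. Under this threshold small sets have large boundary, and we show that sampling at rate $p=40/\theta$ connects $S$, with no dependence on $|S|$.

\section{Reduction and elimination}\label{sec:reduction}

Both the passage from graphs to hypergraphs and the elimination of $S$ rest on one fact: an edge between two non-terminals can be deleted or contracted without lowering the connectivity of any class below $k$. Contraction creates parallel edges, so in this section $G$ is a finite loopless multigraph with a terminal set $T$ partitioned into classes.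

A separating set of elements consists of deleted vertices and deleted edges. We record it by a function whose value $0$ marks a deleted vertex and whose values $\pm1$ mark the two sides. A \emph{cut} is a map $f\colon V(G)\to\{-1,0,1\}$ with $f\ne0$ on $T$. An edge $uv$ \emph{crosses} $f$ if $\{f(u),f(v)\}=\{1,-1\}$. The \emph{value} $c_G(f)$ is the number of vertices where $f$ vanishes plus the number of crossing edges. The cut \emph{separates} a class if it takes both values $\pm1$ on it, and $G$ is \emph{$k$-good} if $c_G(f)\ge k$ for every cut that separates some class. A path from a vertex of value $1$ to a vertex of value $-1$ contains a zero of $f$ or a crossing edge, so deleting these $c_G(f)$ elements separates the two sides.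

The next lemma is a threshold version of the reduction lemma of Chekuri and Korula. Both alternatives are needed. On a path $t,p,q,t'$ with class $\{t,t'\}$ and $k=1$ the edge $pq$ can only be contracted; if $p$ and $q$ are both adjacent to $t$, to $t'$ and to each other, and $k=2$, it can only be deleted.

\begin{lemma}\label{lem:delcon}
Let $G$ be $k$-good and let $e_0=pq$ be an edge whose ends are both non-terminals. Then $G-e_0$ or $G/pq$ is $k$-good, where $G/pq$ is obtained by identifying $p$ and $q$ and deleting loops.
\end{lemma}

\begin{proof}
Suppose that neither graph is $k$-good. Each failure yields a cut of $G$ of value exactly $k$, and combining the two will yield a separating cut of smaller value.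

\emph{Two tight cuts.} There is a cut $f$ that separates a class with $c_{G-e_0}(f)\le k-1$. Since $c_G(f)\ge k$, the edge $e_0$ crosses $f$ and $c_G(f)=k$. Replacing $f$ by $-f$ if necessary, $f(p)=1$ and $f(q)=-1$. There is also a cut of $G/pq$ of value at most $k-1$ that separates a class. Lift it to a cut $g$ of $G$ by giving $p$ and $q$ the value of the merged vertex. The edges between $p$ and $q$ do not cross $g$, and the other edges cross exactly when they did before. So the value is unchanged unless $g(p)=g(q)=0$, in which case it grows by $1$. Since $c_G(g)\ge k$, we have $g(p)=g(q)=0$ and $c_G(g)=k$.

\emph{Uncrossing.} Let $g'\in\{g,-g\}$, and let $f\wedge g'$ and $f\vee g'$ be the pointwise minimum and maximum, which are cuts. We claim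
\begin{equation}\label{eq:uncross}
c_G(f\wedge g')+c_G(f\vee g')\le c_G(f)+c_G(g')-1=2k-1 .
\end{equation}
At each vertex the minimum and maximum are the values of $f$ and $g'$ in some order, so zeros contribute equally to both sides. An edge $uv$ contributes $\varphi(f(u)-f(v))$ to $c_G(f)$, where $\varphi(t)=\max(|t|-1,0)$ is even and convex. If $f\le g'$ at both ends, or $f\ge g'$ at both ends, then on $\{u,v\}$ the cuts $f\wedge g'$ and $f\vee g'$ are $f$ and $g'$ in some order, and the edge contributes equally to both sides. Otherwise name the ends so that $f(u)\le g'(u)$ and $f(v)\ge g'(v)$. The differences along $uv$ are $\alpha'=f(u)-g'(v)$ for the minimum and $\beta'=g'(u)-f(v)$ for the maximum. Both lie in $[\alpha,\beta]$, where $\alpha=f(u)-f(v)$ and $\beta=g'(u)-g'(v)$, and $\alpha'+\beta'=\alpha+\beta$. Writing $\alpha'=\lambda\alpha+(1-\lambda)\beta$ with $0\le\lambda\le1$, we have $\beta'=(1-\lambda)\alpha+\lambda\beta$, and convexity gives $\varphi(\alpha')+\varphi(\beta')\le\varphi(\alpha)+\varphi(\beta)$. So no edge contributes more to the left side than to $c_G(f)+c_G(g')$. The edge $e_0$ contributes $1$ to $c_G(f)$, but the minimum has values $(0,-1)$ and the maximum has values $(1,0)$ at $(p,q)$, so $e_0$ contributes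 $0$ on the left. This proves \eqref{eq:uncross}.

\emph{The contradiction.} By \eqref{eq:uncross}, for each choice of $g'$ one of $f\wedge g'$, $f\vee g'$ has value less than $k$ and therefore separates no class. Let $X=\{t\in T:f(t)=1\}$ and $Y=\{t\in T:g(t)=1\}$; each splits a class. On $T$, the cut $f\wedge g$ equals $1$ exactly on $X\cap Y$, and $f\vee g$ equals $-1$ exactly on $T\setminus(X\cup Y)$, so one of these two sets is a union of classes. The cut $f\wedge(-g)$ equals $1$ exactly on $X\setminus Y$, and $f\vee(-g)$ equals $-1$ exactly on $Y\setminus X$, so one of these two sets is a union of classes as well. The union of $X\cap Y$ with $X\setminus Y$ or $Y\setminus X$ is $X$ or $Y$, and the union of $T\setminus(X\cup Y)$ with $X\setminus Y$ or $Y\setminus X$ is $T\setminus Y$ or $T\setminus X$. In all four cases $X$ or $Y$ is a union of classes, which is false.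
\end{proof}

The last step shows why $-g$ is used as well as $g$: with several classes, $X\cap Y$ or $X\cup Y$ may split no class, and then the first pair of cuts gives no contradiction.

\begin{lemma}\label{lem:tohyper}
Let $G$ be $k$-good with no edge joining two terminals. Then there are pairwise disjoint sets $D_1,\dots,D_M$ of non-terminals, each inducing a connected subgraph of $G$, and nonempty sets $e_1,\dots,e_M\subseteq T$, such that every vertex of $e_i$ has a neighbor in $D_i$ and the hypergraph on $T$ with hyperedges $e_1,\dots,e_M$ is $k$-connected for the classes.
\end{lemma}

We call $D_i$ the \emph{branch set} of $e_i$.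

\begin{proof}
Apply Lemma~\ref{lem:delcon} while some edge joins two non-terminals. Each application lowers the number of such edges and creates no edge between terminals. The final graph $G_1$ is $k$-good, and each of its edges joins a terminal to a non-terminal. Each non-terminal $w$ of $G_1$ arises by contracting a set $D_w$ of non-terminals of $G$ along edges of $G$, so $D_w$ induces a connected subgraph; these sets are disjoint, and every vertex of the neighborhood $N(w)\subseteq T$ of $w$ in $G_1$ has a neighbor in $D_w$ in $G$. Let $H$ have one hyperedge $N(w)$, with branch set $D_w$, for each $w$ with $N(w)\ne\emptyset$.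

Let $X\subseteq T$ split a class. Put $f=1$ on $X$ and $f=-1$ on $T\setminus X$. For a non-terminal $w$ put $f(w)=0$ if $N(w)$ meets both $X$ and $T\setminus X$, put $f(w)=-1$ if $\emptyset\ne N(w)\subseteq T\setminus X$, and put $f(w)=1$ otherwise. No edge crosses $f$, so $d_H(X)=c_{G_1}(f)\ge k$.
\end{proof}

To eliminate $S$ we want to contract it to a vertex $s$ that all colors may share, and then reduce to a hypergraph on $V\setminus S$. Lemma~\ref{lem:tohyper} knows only terminals, which survive, and non-terminals, which a cut can delete at cost one. The remedy is to represent $s$ by $k$ identical non-terminals: a cut of value less than $k$ cannot delete them all.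

\begin{lemma}[Elimination]\label{lem:elim}
Let $H$ be a hypergraph on $V$ that is $k$-connected for a partition of $V$ into classes, and let $S\subsetneq V$ be a nonempty union of classes. There is a hypergraph $H'$ on $V\setminus S$ that is $k$-connected for the classes contained in $V\setminus S$, and for each hyperedge $e'$ of $H'$ a nonempty set $\Gamma_{e'}$ of hyperedges of $H$ not contained in $S$, such that
\begin{enumerate}
\item[(a)] the sets $\Gamma_{e'}$ are pairwise disjoint;
\item[(b)] $e'\subseteq\bigcup_{e\in\Gamma_{e'}}e$;
\item[(c)] if $|\Gamma_{e'}|\ge2$, then every $e\in\Gamma_{e'}$ meets $S$.
\end{enumerate}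
\end{lemma}

\begin{proof}
Let $G^*$ have terminal set $V\setminus S$, with the classes contained in it, and non-terminals $s_1,\dots,s_k$ and $x_e$ for each hyperedge $e\not\subseteq S$. Join $x_e$ to all vertices of $e\setminus S$ and, if $e$ meets $S$, to all of $s_1,\dots,s_k$. Every edge of $G^*$ has exactly one end of the form $x_e$.

The graph $G^*$ is $k$-good. Suppose that a cut $f$ separates a class $C\subseteq V\setminus S$ and $c_{G^*}(f)\le k-1$. Then $\sigma=f(s_j)\ne0$ for some $j$. The set $X=S\cup\{v\in V\setminus S:f(v)=\sigma\}$ splits $C$, so $d_H(X)\ge k$. Let $e$ meet both $X$ and $V\setminus X$. Then $e\not\subseteq S$, and $x_e$ has a neighbor of value $-\sigma$, namely a vertex of $e\setminus X$. It also has a neighbor of value $\sigma$, namely $s_j$ if $e$ meets $S$, and a vertex of $e\cap X$ otherwise. So $f(x_e)=0$ or an edge at $x_e$ crosses $f$. For distinct $e$ these contributions to $c_{G^*}(f)$ are distinct, so $c_{G^*}(f)\ge d_H(X)\ge k$, a contradiction.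

Let $H'$ be the hypergraph given by Lemma~\ref{lem:tohyper} for $G^*$. For a hyperedge $e'$ with branch set $D$ put $\Gamma_{e'}=\{e:x_e\in D\}$. Branch sets are disjoint, which gives (a). Each $t\in e'$ has a neighbor in $D$, and the neighbors of $t$ are the $x_e$ with $t\in e$. This gives (b), and $\Gamma_{e'}\ne\emptyset$ because $e'\ne\emptyset$. If $|\Gamma_{e'}|\ge2$, then $D$ induces a connected graph on at least two vertices, so each $x_e\in D$ has a non-terminal neighbor. That neighbor is some $s_j$, so $e$ meets $S$. This gives (c).
\end{proof}

Property (c) is what makes the records usable: several hyperedges are grouped only if all of them touch $S$, and then any set that connects $S$ joins them, as $e_1$ and $e_2$ were joined in Example~\ref{ex:chains}.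

\section{A well-connected union of classes}\label{sec:finding}

\begin{lemma}\label{lem:findS}
Let $n\ge2$, let $H$ be a hypergraph on $V$, $2\le|V|\le n$, that is $k$-connected for a partition of $V$ into classes of size at least $2$, and put $\theta=k/(2\log_2n)$. There is a union $S$ of classes with $|S|\ge2$ such that
\begin{equation}\label{eq:iso}
d_{H[S]}(A)\ge\theta\log_2\frac{|S|}{|A|}\qquad\text{for all }\emptyset\ne A\subseteq S\text{ with }|A|\le|S|/2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $S_0=V$. If $S_j$ violates \eqref{eq:iso}, let $S_{j+1}$ be a violating set $A$. The sets are nonempty and their sizes at least halve, so the process stops at some $S_j$ that satisfies \eqref{eq:iso}. If $j=0$ we are done, so let $j\ge1$.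

Let $e$ meet $S_j$ and $V\setminus S_j$, and let $i<j$ be the largest index with $e\subseteq S_i$; it exists because $S_0=V$. Then $e$ is a hyperedge of $H[S_i]$, it is not contained in $S_{i+1}$, and it meets $S_{i+1}\supseteq S_j$. So $e$ is counted in $d_{H[S_i]}(S_{i+1})$, and
\[
d_H(S_j)\le\sum_{i<j}d_{H[S_i]}(S_{i+1})<\theta\sum_{i<j}\log_2\frac{|S_i|}{|S_{i+1}|}=\theta\log_2\frac{|V|}{|S_j|}\le\theta\log_2n=\frac k2<k .
\]
Since $H$ is $k$-connected, $S_j$ splits no class. It is nonempty, so it is a union of at least one class, and $|S_j|\ge2$.
\end{proof}

The last sentence uses that every vertex belongs to a class of size at least $2$. This is why the induction runs on hypergraphs whose vertices are all terminals, and why $S$ is eliminated rather than kept as a contracted vertex.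

\section{Sampling at all scales}\label{sec:sampling}

Throughout this section $J$ is a hypergraph on a set $S$ with $|S|=m\ge2$, and $\theta>0$ satisfies
\begin{equation}\label{eq:hyp}
d_J(A)\ge\theta\log_2\frac m{|A|}\qquad\text{for all }\emptyset\ne A\subseteq S\text{ with }|A|\le m/2 .
\end{equation}

\begin{proposition}\label{prop:sampling}
Let $40/\theta\le p\le1$, and let $R$ contain each hyperedge of $J$ independently with probability $p$. Then $R$ connects $S$ with probability greater than $15/16$.
\end{proposition}

Condition \eqref{eq:hyp} guarantees only $\theta$ hyperedges across a balanced partition of $S$, so Lemma~\ref{lem:basic} applied to $J$ gives the failure bound $m(3/4)^{\lfloor p\theta/\ln2\rfloor}$, which for $p=40/\theta$ is useless when $m$ is large. The lemma is efficient when the number of vertices is at most exponential in $pc$. We therefore decompose $S$ into a hierarchy of pieces, where the pieces at level $i$ are held together by $2^i\theta$ hyperedges, and apply the lemma to each piece with its subpieces as vertices. Condition \eqref{eq:hyp} will bound the number of pieces at level $i$ in terms of $i$ alone.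

For $s>0$, a nonempty set $A\subseteq S$ is \emph{$s$-strong} if for every $\emptyset\ne X\subsetneq A$ at least $s$ hyperedges of $J$ meet both $X$ and $A\setminus X$. These hyperedges need not be contained in $A$; we only want $A$ to lie in one component of $(S,R)$, and a hyperedge joins its vertices in $A$ wherever else it goes.

\begin{lemma}\label{lem:strong}
For each $s>0$ the maximal $s$-strong sets form a partition $\mathcal P_s$ of $S$. If $s'\ge s$, then $\mathcal P_{s'}$ refines $\mathcal P_s$. Moreover $\mathcal P_\theta=\{S\}$, and $\mathcal P_s$ consists of singletons for $s>|E(J)|$.
\end{lemma}

\begin{proof}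
Let $A$ and $B$ be $s$-strong with $A\cap B\ne\emptyset$, and let $\emptyset\ne X\subsetneq A\cup B$. If $X$ split neither $A$ nor $B$, each of them would be contained in $X$ or disjoint from $X$, and since they intersect, $X$ would be $A\cup B$ or $\emptyset$. So $X$ splits one of them, say $A$, and the $s$ hyperedges that meet $X\cap A$ and $A\setminus X$ meet $X$ and $(A\cup B)\setminus X$. Hence $A\cup B$ is $s$-strong, and distinct maximal $s$-strong sets are disjoint. They cover $S$ because singletons are $s$-strong. An $s'$-strong set is $s$-strong, so it lies in a part of $\mathcal P_s$. For $\emptyset\ne X\subsetneq S$, one of $X$ and $S\setminus X$ has size at most $m/2$, so $d_J(X)\ge\theta\log_22=\theta$ by \eqref{eq:hyp}; thus $S$ is $\theta$-strong. A set with two or more vertices is not $s$-strong when $s>|E(J)|$.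
\end{proof}

\begin{lemma}\label{lem:count}
For every $s>0$ we have $|\mathcal P_s|\le8\cdot2^{4s/\theta}$.
\end{lemma}

\begin{proof}
Let $N=|\mathcal P_s|$. We show that the parts have average boundary less than $2s$. If there are many parts, then some small part has small boundary, and \eqref{eq:hyp} limits how small such a part can be.

For a union $U$ of $N_U\ge1$ parts and a hyperedge $e$, let $t_e(U)$ be the number of parts in $U$ that $e$ meets, and write $y^+=\max(y,0)$. We claim
\begin{equation}\label{eq:forest}
\sum_{e\in E(J)}(t_e(U)-1)^+\le s(N_U-1),
\end{equation}
by induction on $N_U$. For $N_U=1$ both sides vanish. If $N_U\ge2$, then $U$ properly contains a maximal $s$-strong set, so it is not $s$-strong: there is $\emptyset\ne X\subsetneq U$ such that fewer than $s$ hyperedges meet both $X$ and $U\setminus X$. If $X$ split a part $Y\subseteq U$, then $s$ hyperedges would meet $X\cap Y$ and $Y\setminus X\subseteq U\setminus X$. So $X$ and $U\setminus X$ are unions of parts, and $t_e(U)=a+b$ with $a=t_e(X)$, $b=t_e(U\setminus X)$. If $a,b\ge1$, then $(a+b-1)^+=(a-1)^++(b-1)^++1$. If $a=0$ or $b=0$, then $(a+b-1)^+=(a-1)^++(b-1)^+$. Fewer than $s$ hyperedges are of the first kind, so the left side of \eqref{eq:forest} is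 at most $s(N_X-1)+s(N_{U\setminus X}-1)+s=s(N_U-1)$.

Put $t_e=t_e(S)$. A hyperedge $e$ is counted in $d_J(Y)$ for $t_e$ parts $Y$ if $t_e\ge2$, and for none if $t_e=1$. Since $t\le2(t-1)$ for $t\ge2$, inequality \eqref{eq:forest} gives
\[
\sum_{Y\in\mathcal P_s}d_J(Y)=\sum_{e:\,t_e\ge2}t_e\le2\sum_e(t_e-1)^+<2sN .
\]
So fewer than $N/2$ parts have $d_J(Y)\ge4s$. Fewer than $N/4$ parts have $|Y|>4m/N$, since the sizes add up to $m$. Hence some part $Y$ has $d_J(Y)<4s$ and $|Y|\le4m/N$. If $N<8$ the lemma holds. If $N\ge8$, then $|Y|\le m/2$, and \eqref{eq:hyp} gives $\theta\log_2(N/4)\le\theta\log_2(m/|Y|)\le d_J(Y)<4s$, that is, $N<4\cdot2^{4s/\theta}$.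
\end{proof}

A hyperedge that meets $t$ parts lies on the boundary of all of them, so the induction for \eqref{eq:forest} has to charge it $t-1$ times, also for sets $U$ that no longer contain it. This is the reason for counting hyperedges not contained in $A$ in the definition of $s$-strong. The following example shows the hierarchy and shows that exponential growth in $s/\theta$ does occur.

\begin{example}\label{ex:dyadic}
Let $\theta$ be a positive integer and $S=[2^D]$. The \emph{blocks of depth $i$}, $0\le i\le D$, are the $2^i$ consecutive intervals of length $2^{D-i}$. Take $\theta$ copies of every block of depth less than $D$ as hyperedges. Condition \eqref{eq:hyp} holds: if $a\in A$ and $B$ is the largest block with $a\in B\subseteq A$, then the $\log_2(m/|B|)\ge\log_2(m/|A|)$ blocks that properly contain $B$ meet $A$ and $S\setminus A$. Let $i\theta<s\le(i+1)\theta$ with $0\le i<D$. A block of depth $i$ is $s$-strong, since it and the $i$ larger blocks containing it meet both sides of any partition of it. A set $U$ that meets two blocks of depth $i$ is not: the smallest block $B'\supseteq U$ has depth at most $i-1$, and only the at most $i$ blocks containing $B'$ meet $U$ in both halves of $B'$. So $\mathcal P_s$ consists of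 the blocks of depth $i$, and $|\mathcal P_s|=2^i\ge2^{s/\theta-1}$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:sampling}]
Let $s_i=2^i\theta$ for $0\le i\le r$, where $r$ is chosen with $s_r>|E(J)|$. By Lemma~\ref{lem:strong}, $\mathcal P_{s_0}=\{S\}$, each $\mathcal P_{s_{i+1}}$ refines $\mathcal P_{s_i}$, and $\mathcal P_{s_r}$ consists of singletons.

For $0\le i<r$ and $A\in\mathcal P_{s_i}$ define a hypergraph $Q^i_A$. Its vertices are the $n_A$ parts of $\mathcal P_{s_{i+1}}$ contained in $A$. Each hyperedge $e$ of $J$ that meets $A$ gives one hyperedge of $Q^i_A$, the set of those parts that $e$ meets. A nonempty proper set of vertices of $Q^i_A$ has a union $X$ with $\emptyset\ne X\subsetneq A$, and at least $s_i$ hyperedges of $J$ meet $X$ and $A\setminus X$ because $A$ is $s_i$-strong. So $Q^i_A$ satisfies the hypothesis of Lemma~\ref{lem:basic} with $c=s_i$. Let $\mathcal F^i_A$ be the event that the hyperedges of $Q^i_A$ coming from $R$ fail to connect its vertex set.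

Suppose that no event $\mathcal F^i_A$ occurs. We show by downward induction on $i$ that every part of $\mathcal P_{s_i}$ lies in one component of $(S,R)$. This holds for the singletons at $i=r$. Assume it for $i+1$ and let $A\in\mathcal P_{s_i}$. Two parts of $\mathcal P_{s_{i+1}}$ in $A$ that meet a common $e\in R$ lie in the same component of $(S,R)$, and since $\mathcal F^i_A$ does not occur, any two parts in $A$ are linked by a sequence of such steps. So $A$ lies in one component. For $i=0$ this says that $R$ connects $S$.

It remains to bound the probabilities. The hyperedges of $Q^i_A$ are chosen independently with probability $p$, and $ps_i/\ln2\ge ps_i\ge40\cdot2^i$, so Lemma~\ref{lem:basic} applies with $\ell=40\cdot2^i$. We have $(3/4)^{40}<4^{-8}=2^{-16}$, and $\sum_An_A=|\mathcal P_{s_{i+1}}|\le8\cdot2^{8\cdot2^i}$ by Lemma~\ref{lem:count}. Therefore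
\[
\sum_{A\in\mathcal P_{s_i}}\Pr[\mathcal F^i_A]\le\Big(\sum_An_A\Big)(3/4)^{40\cdot2^i}\le8\cdot2^{8\cdot2^i}\cdot2^{-16\cdot2^i}=8\cdot256^{-2^i}.
\]
Since $2^i\ge i+1$, the sum over $i$ is at most $8\sum_{j\ge1}256^{-j}=8/255<1/16$. The events may depend on each other, since a hyperedge of $J$ appears in many of the $Q^i_A$, but the union bound needs no independence.
\end{proof}

\section{Proofs of the packing theorems}\label{sec:final}

Each stage of the induction loses up to a sixteenth of its colors, and there may be many stages. The losses do not accumulate. Every stage uses its own $q$ colors and keeps $\lceil\frac{15}{16}q\rceil$ good ones, and by Lemma~\ref{lem:elim}(c) \emph{any} set connecting $S$ can be combined with \emph{any} solution for $H'$. Since elimination preserves $k$, and $n$ is a fixed upper bound for $|V|$, the number $q$ is the same at every stage.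

\begin{proof}[Proof of Proposition~\ref{prop:pack}]
Put $a=\lceil\frac{15}{16}q\rceil$ and $\theta=k/(2\log_2n)$. We use induction on $|V|$ with $n$ and $k$ fixed. For $V=\emptyset$ take $a$ empty sets. Otherwise $|V|\ge2$; let $S$ be given by Lemma~\ref{lem:findS}, so that $J=H[S]$ satisfies \eqref{eq:hyp}. Color the hyperedges of $H[S]$ independently and uniformly with $q$ colors. Each color class contains each hyperedge independently with probability $p=1/q$, and $1\ge p\ge80\log_2n/k=40/\theta$. By Proposition~\ref{prop:sampling} the expected number of colors that connect $S$ exceeds $\frac{15}{16}q$, so in some coloring at least $a$ colors do. Let $F^S_1,\dots,F^S_a$ be such color classes. If $S=V$, they are the required sets.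

Otherwise take $H'$ and the sets $\Gamma_{e'}$ from Lemma~\ref{lem:elim}. By induction there are disjoint sets $F'_1,\dots,F'_a$ of hyperedges of $H'$, each connecting every class in $V\setminus S$. Put
\[
F_j=F^S_j\cup\bigcup_{e'\in F'_j}\Gamma_{e'} .
\]
These sets are pairwise disjoint: the $F^S_j$ are disjoint and consist of hyperedges contained in $S$, while the $\Gamma_{e'}$ are disjoint and consist of hyperedges not contained in $S$. The set $F_j$ connects $S$, hence every class in $S$. Let $e'\in F'_j$. If $\Gamma_{e'}=\{e\}$, then $e'\subseteq e\in F_j$. If $|\Gamma_{e'}|\ge2$, then every $e\in\Gamma_{e'}$ meets $S$ and so lies in the component of $(V,F_j)$ that contains $S$; by (b) so does $e'$. In both cases $e'$ lies in one component of $(V,F_j)$. Hence each component of $(V\setminus S,F'_j)$ lies in one component of $(V,F_j)$, and $F_j$ connects every class in $V\setminus S$.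
\end{proof}

To apply Lemma~\ref{lem:tohyper} to the original graph, two adjustments are needed. Subdividing every edge removes the edges between terminals and turns every edge into a non-terminal, so that disjoint branch sets take care of edges and vertices alike. The shareable vertices in $W$ are replaced by $k$ copies each, as in Lemma~\ref{lem:elim}; they stay out of the terminal set, and this is why $|W|$ does not enter the bound.

\begin{proof}[Proof of Theorem~\ref{thm:shared}]
Let $n=|T|\ge2$ and $q=\lfloor k/(80\log_2n)\rfloor$. If $q=0$, then $k/(160\log_2n)<1$. Since $k\ge1$, each class lies in one component of $G$, so a spanning forest of $G$ is a Steiner forest, and one forest suffices. Let $q\ge1$.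

\emph{The auxiliary graph.} Let $Y$ consist of the vertices of $V\setminus W$ and of $k$ copies $w^1,\dots,w^k$ of each $w\in W$. Let $\pi\colon Y\to V$ fix $V\setminus W$ and send each copy $w^i$ to $w$. The graph $G'$ has vertex set $Y\cup\{x_e:e\in E\}$, and $x_e$ is joined to every $y\in Y$ such that $\pi(y)$ is an end of $e$; there are no other edges. The terminals and classes of $G'$ are those of $G$. For $W=\emptyset$ this is $G$ with every edge subdivided. Every edge of $G'$ has exactly one end of the form $x_e$, so no edge joins two terminals.

\emph{$G'$ is $k$-good.} Suppose that a cut $f$ of $G'$ separates a class and $c_{G'}(f)\le k-1$. Each $w\in W$ has a copy with nonzero value; fix one and let $\bar f(w)$ be its value. Put $\bar f=f$ on $V\setminus W$. Then $\bar f$ is a cut of $G$ that separates the same class, and its zeros lie in $V\setminus(T\cup W)$ and are zeros of $f$. If $e\in E$ crosses $\bar f$, then $x_e$ has neighbors of values $1$ and $-1$ under $f$, so $f(x_e)=0$ or an edge at $x_e$ crosses $f$. These contributions to $c_{G'}(f)$ are distinct for distinct $e$ and distinct from the zeros in $Y$. Hence $c_G(\bar f)\le c_{G'}(f)\le k-1$. The zeros of $\bar f$ and the edges crossing $\bar f$ are fewer than $k$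 $W$-elements whose deletion separates two vertices of a class, contrary to the hypothesis.

\emph{The forests.} Apply Lemma~\ref{lem:tohyper} to $G'$ and Proposition~\ref{prop:pack} to the resulting hypergraph on $T$. This gives disjoint sets $F_1,\dots,F_a$ of hyperedges, $a=\lceil\frac{15}{16}q\rceil$, each connecting every class. Let $U_j$ be the union of the branch sets of the hyperedges in $F_j$; the $U_j$ are pairwise disjoint sets of non-terminals of $G'$. A hyperedge of $F_j$ together with its branch set lies in one component of $G'[T\cup U_j]$, so each class lies in one component of $G'[T\cup U_j]$.

Let $L_j\subseteq G$ have vertex set $V_j=T\cup W\cup(U_j\cap V)$ and all edges $e$ with $x_e\in U_j$ and both ends in $V_j$. Consider a walk in $G'[T\cup U_j]$ between two terminals. It alternates between $Y$ and the vertices $x_e$, and $\pi$ maps its vertices in $Y$ into $V_j$. If $y,x_e,y'$ are consecutive on the walk, then $x_e\in U_j$, and $\pi(y)$, $\pi(y')$ are either equal or the two ends of $e$; in the second case $e$ is an edge of $L_j$. So the walk projects to a walk in $L_j$ with the same ends, and each class lies in one component of $L_j$. An edge $e$ lies in at most one $L_j$, because $x_e$ lies in at most one $U_j$,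 and a vertex of $V\setminus(T\cup W)$ lies in $L_j$ only if it lies in $U_j$. Spanning forests of $L_1,\dots,L_a$ are therefore Steiner forests that pairwise share no $W$-element.

\emph{The count.} We have $a\ge(q+1)/2$: for $q=1$ both sides equal $1$, and for $q\ge2$ the inequality $\frac{15}{16}q\ge\frac{q+1}2$ is equivalent to $7q\ge8$. Since $q+1>k/(80\log_2n)$, we obtain $a>k/(160\log_2|T|)$.
\end{proof}

Taking $W=\emptyset$ gives Theorem~\ref{thm:main}, and with it the conjecture.

\begin{thebibliography}{1}

\bibitem{open}
\emph{Some Open Problems in Element-Connectivity},
\texttt{http://chekuri.cs.illinois.edu/papers/elem-connectivity-open-probs.pdf}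

\end{thebibliography}
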